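# Migration delays on identical machines: when $m-1$ migrations are enough

## 1. Preemptive schedules, pieces, migrations, delay

There are $m$ identical machines and $n$ independent jobs with processing times $p_1,\dots,p_n>0$. A number $d\ge 0$, the **migration delay**, is given.

**Definition (schedule).** A schedule in $[0,C]$ cuts each job into finitely many *pieces*. Each piece is a time interval in $[0,C]$ on one machine. The pieces of job $j$ have total length $p_j$; two pieces on the same machine do not overlap in time, and two pieces of the same job do not overlap in time. The *makespan* is the time at which the last piece ends.

*Example.* Take $m=2$ and three jobs $a,b,c$ of size $2$. Put $a$ on $M_1$ during $[0,2]$, put $b$ on $M_2$ during $[1,3]$, and process $c$ on $M_2$ during $[0,1]$ and on $M_1$ during $[2,3]$. This satisfies all the non-overlap conditions and has makespan $3$.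

**Definition (migration, delay condition).** List the pieces of a job in order of time. A *migration* is a pair of consecutive pieces on two different machines. The schedule is *feasible* if at each migration the second piece starts at least $d$ time units after the first one ended; the time between the two is the *migration gap*. Interrupting a job and resuming it on the same machine is free and is not a migration.

*Example.* In the schedule above, $c$ migrates once, with gap from time $1$ to time $2$. So the schedule is feasible for $d=1$, but not for $d=2$. If a machine processes $x$ during $[0,1]$, then $y$ during $[1,2]$, then $x$ again during $[2,3]$, no migration takes place.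

From now on "schedule" means feasible schedule.

**Definition (meeting, leaving, entering).** A job *meets* a machine if it is processed there for positive time. Suppose a job migrates exactly once, from $M$ to $M'$. Let $e$ be the time at which its processing on $M$ ends and $f$ the time at which its processing on $M'$ starts. Then $f\ge e+d$, its work on $M$ lies in $[0,e]$, and its work on $M'$ lies in $[f,C]$. We say that the job *leaves* $M$ and *enters* $M'$.

*Example.* Above, $c$ meets both machines; it leaves $M_2$ with $e=1$ and enters $M_1$ with $f=2$.

## 2. Are $m-1$ migrations always enough?

The objective is to minimize the makespan. Among the schedules of minimum makespan we want one with few migrations, summed over all jobs. The following facts are known and may be used.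

* If $d=0$, McNaughton's rule is optimal, with makespan $\Delta:=\max\{\sum_j p_j/m,\ p_{\max}\}$.
* For $m=2$ there is always an optimal schedule with at most one migration.
* For $m=3$ there is always an optimal schedule with at most two migrations.

The pattern suggests the following statement. The problem comes from "Preemptive Scheduling on Identical Machines Subject to Migration Delay" (http://cgi.csc.liv.ac.uk/~ctag/seminars/200506/alexey-scheduling.pdf).

**Conjecture.** For every $m$, every delay $d\ge0$ and every instance, there is a schedule of minimum makespan in which the total number of migrations is at most $m-1$.

Should we prove it or refute it? The answer depends on $m$, and we shall prove both halves.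

**Theorem 1.** For every $m\ge5$ there is an instance on $m$ machines in which every schedule of minimum makespan has at least $m$ migrations, and $m$ is attained. So the conjecture fails for every $m\ge 5$.

**Theorem 2.** For $m=4$, any schedule of makespan $C$ can be replaced by a schedule of the same jobs of makespan at most $C$ with at most $3$ migrations.

**Corollary.** The conjecture holds if and only if $m\le4$.

## 3. Migration gaps, time reversal, and two jobs leaving one machine

Everything rests on three small observations about a schedule in $[0,C]$.

**(F1)** A job of size $p$ with $k$ migrations satisfies $p+kd\le C$, and it meets at most $k+1$ machines. Indeed, its $k$ migration gaps are disjoint time intervals in $[0,C]$, each of length at least $d$, and the job is not processed in any of them. Each migration adds at most one new machine.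

*Example.* For three jobs of size $2$ on two machines with $d=2$, a schedule of makespan below $4$ has no migration, because $2+2=4$. Without migration two jobs share a machine, so the makespan is at least $4$. Hence the minimum makespan is $4$, while for $d=1$ it is $3$ by the schedule in Section 1 (the total work is $6$).

**(F2)** Replacing every time $t$ by $C-t$ turns schedules into schedules with the same volumes on the same machines and the same number of migrations. It exchanges "leaves" and "enters".

**Lemma 1 (two leavers).** Let $u\ne v$ be jobs that migrate exactly once each and both leave the machine $Z$. Let $x_u$ be the volume of $u$ on $Z$, and let $v$ be the one whose processing on $Z$ ends later. Then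
$$x_u+p_v\le C-d. \tag{1}$$

*Proof.* Let $x_v$ be the volume of $v$ on $Z$, let $e$ be the time at which $v$ ends on $Z$, and $f$ the time at which it starts on its other machine. By time $e$ both jobs have done all their work on $Z$, so $e\ge x_u+x_v$. The other $p_v-x_v$ units of $v$ lie in $[f,C]$, so $f\le C-p_v+x_v$. Now $e+d\le f$ gives $x_u+x_v+d\le C-p_v+x_v$, which is (1). $\square$

A job that migrates once can use the start of the time axis on the machine it leaves and the end of the time axis on the machine it enters. So a machine met by *three* once-migrating jobs has two that leave it or two that enter it, and then (1), possibly after time reversal, is a real constraint. The counterexample and the hardest case for $m=4$ both turn on this.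

## 4. Wrapping jobs around a line of machines

For $m=1$ no migration is possible, so the conjecture holds. For larger $m$ the natural attempt is McNaughton's idea: lay the machines end to end on a line, lay the jobs on the same line, and let each machine boundary cut at most one job. There are $m-1$ boundaries, hence at most $m-1$ migrations. To use this with a delay we first put aside the jobs that cannot migrate.

**Definition (heavy, light, residual).** Let $S$ be a schedule in $[0,C]$ that has at least one migration. By (F1), $q:=C-d>0$. A job is *heavy* if $p>q$ and *light* if $p\le q$. By (F1), heavy jobs do not migrate in $S$; we keep each on its machine. The *residual* $r_i\ge 0$ of machine $M_i$ is $C$ minus the heavy load on $M_i$. We turn the idle time of $S$ into finitely many non-migrating *dummy* light jobs of size at most $q$, which are deleted at the end. Then in $S$ the light volume on $M_i$ is exactly $r_i$. Deleting jobs does not add migrations.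

*Example.* Let $m=3$, $d=6$, $C=10$, with jobs $9,9,7,4,1$. The total is $30$, so there is no idle time in $[0,10]$. Here $q=4$: the jobs $9,9,7$ are heavy and $4,1$ are light. With one heavy job per machine the residuals are $1,1,3$.

**Lemma 2 (wrap).** Let $N_1,\dots,N_m$ be the machines in some order. Suppose some jobs are fixed to machines so that $N_a$ has fixed load $C-\rho_a$ with $0\le\rho_a\le C$, and the other jobs, called movable, have total size $R=\rho_1+\dots+\rho_m$. Divide $[0,R]$ into consecutive segments of lengths $\rho_1,\dots,\rho_m$ and place the movable jobs consecutively, in some order, on $[0,R]$. Say that a job *uses* $N_a$ if it overlaps segment $a$ in positive length. If every movable job that uses $k+1$ machines satisfies $p+kd\le C$, then there is a schedule in $[0,C]$ with at most $m-1$ migrations.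

*Proof.* A machine with $\rho_a=0$ has fixed load exactly $C$; it processes that load and can be dropped. Renumber the others.

**The schedule of a job that crosses a boundary.** Let a job use $N_a,\dots,N_b$ with $b>a$, and let $x_h$ be its overlap with segment $h$. For $a<h<b$ it covers the whole segment, so $x_h=\rho_h$. Process it on $N_a$ during $[0,x_a]$, then on $N_{a+1},\dots,N_{b-1}$, each piece starting exactly $d$ after the previous one ended, and on $N_b$ during $[C-x_b,C]$. The piece on $N_{b-1}$ ends at time $x_a+\dots+x_{b-1}+(b-1-a)d$. The last gap is therefore
$$C-x_b-(x_a+\dots+x_{b-1})-(b-1-a)d=C-p-(b-a)d+d\ \ge\ d .$$

**No conflict on a machine.** Each interior boundary point lies in the interior of at most one job. So on $N_h$ at most one job crosses the right end of the segment and at most one crosses the left end. If one job crosses both ends, it fills segment $h$ and is the only movable job there. Otherwise, a job crossing the right end has $N_h$ as its first machine and runs from time $0$; a job crossing the left end has $N_h$ as its last machine and runs until $C$. Their lengths add up to at most $\rho_h\le C$, so they are disjoint. The load on $N_h$ is $\rho_h+(C-\rho_h)=C$. So the movable jobs inside segment $h$ and the fixed jobs of $N_h$ exactly fill the remaining time,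 in any order, without leaving $N_h$.

**Counting.** A job using $N_a,\dots,N_b$ migrates $b-a$ times and crosses $b-a$ interior boundaries. Each interior boundary is crossed at most once, and there are at most $m-1$ of them. $\square$

**Zero delay.** Let $d=0$ and $C=\Delta$. Fix no job, add dummies of size at most $\Delta$ until the total is $m\Delta$, and take all $\rho_a=\Delta$. The condition of Lemma 2 reads $p\le\Delta$ and always holds. So $\Delta$ is reached with at most $m-1$ migrations; it is clearly a lower bound. The conjecture holds for $d=0$.

**Two machines.** Let $S$ be a schedule in $[0,C]$ with a migration. Fix the heavy jobs and wrap the light ones, in any order, with $\rho_i=r_i$. A job uses at most two machines, and light jobs satisfy $p+d\le C$. So Lemma 2 gives a schedule in $[0,C]$ with at most one migration.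

**Three machines: the order matters.** In the example with residuals $1,1,3$ and light jobs $4,1$, use the line order $1,1,3$ and put the job $4$ first. It then uses three machines, and $4+2\cdot6>10$, so this wrap fails. With the order $1,3,1$ the job $4$ covers exactly the first two segments. It runs on $M_1$ during $[0,1]$ and on $M_3$ during $[7,10]$, with gap $6$; the job $1$ goes on $M_2$. So one has to choose the order of machines and jobs well. Is there always a good choice?

## 5. Residuals $3,3,3,141$: a star that no wrap can reach

Let $m=4$, $d=900$, $C=1000$, with jobs $997,997,997,859$ and $50,50,50$. The total is $2991+859+150=4000$, so makespan $1000$ would be optimal and leaves no idle time. Jobs larger than $100$ do not migrate by (F1), and no two of the four large jobs fit on one machine. So in every schedule of makespan $1000$ the residuals are $3,3,3,141$.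

**No wrap works.** Call the three machines with residual $3$ leaves. In any line order of the four machines, one end of the line consists of two adjacent leaves. The job of size $50$ placed at that end covers both leaves, since $50>6$, and reaches into a third segment. It uses at least three machines, but $50+2\cdot900>1000$.

**Yet three migrations suffice.** Let $M_4$ carry $859$.

| job | first piece | second piece | gap |
|---|---|---|---|
| $u=50$ | $M_4:[0,47]$ | $M_3:[997,1000]$ | $950$ |
| $v=50$ | $M_4:[47,94]$ | $M_1:[997,1000]$ | $903$ |
| $w=50$ | $M_2:[0,3]$ | $M_4:[953,1000]$ | $950$ |

The job $859$ runs on $M_4$ during $[94,953]$, and the jobs $997$ fill the rest of $M_1,M_2,M_3$.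

Draw the machines as vertices and each migration as an edge. A wrap produces parts of a *path*, in which every machine has degree at most $2$: one job at the start of the time axis and one at the end. The instance above needs a *star*, whose center has degree $3$. Two jobs leave $M_4$, and (1) holds because $47+50=97\le100$. So the wrap stops working exactly when a machine has to serve three migrating jobs, and the question becomes when inequality (1) can be met at such a machine. With four machines we shall see that if the given schedule forces a star, it also supplies the inequality that a star needs. With five machines there is room for a different tree, two adjacent hubs with three leaves attached, and that tree can be made infeasible.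

## 6. Two hubs and three leaves: the instance for $m\ge5$

**How the numbers are chosen.** Take $C=1000$ and $d=900$, so that (1) reads $x_u+p_v\le100$. Let there be two hubs $A,B$ with residuals $175$ and $176$, three leaves with residual $3$, and five core jobs of sizes $66,67,67,80,80$. Each leaf needs a migrating job that lies mostly on a hub. Moreover, two core jobs have total size at most $160$ and three at least $200$. So a hub cannot be filled, up to the few units that sit on leaves, by whole core jobs: some job must link $A$ to $B$. That makes four migrations. If these are all, some hub is met by the link and by two of the leaf jobs, so (1) applies there, and we choose the sizes so that (1) fails. A *second* link repairs this, because the two links can share the missing volume between the start and the end of the time axis. More machines are added by leaves of tiny residual.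

**The instance.** Let $m=5+k$ with $k\ge0$, and $d=900$. If $k\ge1$ put $h=\frac1{30k}$; if $k=0$, all items involving $h$ are absent and $kh$ is read as $0$.

* *Long jobs:* $L_A=825-2kh$, $L_B=824$, $L_D=L_E=L_F=997$, and $L_{G_i}=1000-h$ for $i=1,\dots,k$.
* *Core jobs:* $s_1=66,\ t_1=67,\ t_3=67,\ s_2=80,\ t_2=80$, with total $360$.
* *Extra jobs:* $g_1,\dots,g_k$, each of size $3h$, with total $3kh\le\frac1{10}$.

The total work is
$$(1649-2kh)+2991+k(1000-h)+360+3kh=5000+1000k=1000m,$$
so every schedule has makespan at least $1000$.

For $k=0$ this is $m=5$, $d=900$, and the ten jobs $825,824,997,997,997,80,80,67,67,66$.

**A schedule of makespan $1000$ with $m$ migrations.** The purpose of this step is to show that the minimum makespan is $1000$. The machines are $A,B,D,E,F,G_1,\dots,G_k$.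

| job | first piece | second piece | gap |
|---|---|---|---|
| $s_1=66$ | $A:[0,33]$ | $B:[967,1000]$ | $934$ |
| $t_1=67$ | $A:[33,97]$ | $D:[997,1000]$ | $900$ |
| $s_2=80$ | $B:[0,79]$ | $A:[999,1000]$ | $920$ |
| $t_2=80$ | $E:[0,3]$ | $A:[922,999]$ | $919$ |
| $t_3=67$ | $F:[0,3]$ | $B:[903,967]$ | $900$ |
| $g_i=3h$ | $G_i:[0,h]$ | $A$: length $2h$, consecutively inside $[922-2kh,922]$ | $>900$ |

The long jobs run as follows: $L_A$ on $A$ during $[97,922-2kh]$, $L_B$ on $B$ during $[79,903]$, $L_D$ on $D$ during $[0,997]$, $L_E$ and $L_F$ on $E$ and $F$ during $[3,1000]$, and $L_{G_i}$ on $G_i$ during $[h,1000]$.

Check the machines one by one.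

* $A$ carries $s_1,t_1,L_A$, the $g_i$, $t_2$, $s_2$ in this order, with breakpoints $0,33,97,922-2kh,922,999,1000$.
* $B$ carries $s_2,L_B,t_3,s_1$ with breakpoints $0,79,903,967,1000$.
* The other machines carry two jobs each.

The lengths match: $33+33=66$, $64+3=67$, $79+1=80$, $3+77=80$, $3+64=67$, $h+2h=3h$, while $L_A$ has $922-2kh-97=825-2kh$ and $L_B$ has $903-79=824$. The gap of $g_i$ is at least $922-2kh-h>921-h>900$. The migrations number $5+k=m$.

Note how tight this is: $s_1$ and $t_1$ both leave $A$, and (1) reads $33+67\le100$.

## 7. The instance has no optimal schedule with $m-1$ migrations

Suppose a schedule of makespan $1000$ has at most $m-1=4+k$ migrations. We derive a contradiction.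

**Step 0: the large jobs and the residuals.** We first fix what the machines look like. The work is $1000m$, so there is no idle time. By (F1) a migrating job has size at most $100$, so no long job migrates. Every long job exceeds $500$, so no two share a machine. There are $2+3+k=m$ long jobs, so each machine carries exactly one; name the machines accordingly. The residuals, all filled by core and extra jobs, are
$$R_A=175+2kh,\qquad R_B=176,\qquad 3\text{ for each of }D,E,F,\qquad h\text{ for each }G_i .$$
Call $D,E,F$ and the $G_i$ *leaves*. Since $2d>1000$, by (F1) each core or extra job migrates at most once and meets at most two machines.

**Step 1: each core job meets a hub.** A core job has size at least $66$, and two leaves have residuals of total at most $6$. So a core job cannot lie inside one or two leaves. Hence each core job meets $A$ or $B$, and, meeting at most two machines, it meets at most one leaf.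

**Step 2: each leaf costs one migrating job.** The extra jobs total at most $\frac1{10}<3$, so each of $D,E,F$ is met by a core job; choose such jobs $t_D,t_E,t_F$. (These names refer to the present schedule, not to the table above.) By Step 1 they are distinct, and each of them also meets a hub, so each migrates. Each $G_i$ is met by some core or extra job $\gamma_i$, which migrates because all these jobs are larger than $h$.

The $k+3$ jobs $\gamma_1,\dots,\gamma_k,t_D,t_E,t_F$ are distinct. Indeed, a core job meets at most one leaf, and an extra job meeting two different $G$'s would meet only these and have size at most $2h<3h$.

**Step 3: a link job is forced, and then everything is determined.** We claim that some core job meets both $A$ and $B$. Suppose not, and let $Y$ be the set of core jobs meeting $B$. The core volume on $B$ lies in $[175.9,176]$, because the extra jobs account for at most $0.1$. The jobs of $Y$ do not meet $A$, so their remaining volume is on leaves and is at most $9+kh<9.1$. Hence $\sum_{Y}p\in[175.9,185.1]$. But at most two core jobs have sum at most $160$, and at least three have sum at least $66+67+67=200$. This is a contradiction.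

Let $\ell$ be a core job meeting $A$ and $B$, the *link*. It meets at most two machines, so it meets no leaf, and it is not among the jobs of Step 2. It migrates. So we have $4+k$ distinct migrating jobs, and at most $4+k$ migrations. Hence *these are all the migrating jobs, and each migrates exactly once*. Every job of Step 2 meets a leaf, so none of them meets both hubs, and $\ell$ is the only link.

Let $w$ be the fifth core job, other than $t_D,t_E,t_F,\ell$. It is non-migrating, or it is one of the $\gamma_i$. In the first case it meets one machine, a hub by Step 1. In the second case it meets $G_i$ and one more machine, a hub by Step 1. In both cases $w$ meets exactly one of $A,B$ and none of $D,E,F$.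

So among the core jobs only $t_D$ meets $D$: the jobs $t_E,t_F$ meet another leaf, $\ell$ meets no leaf, and $w$ does not meet $D$. The extra jobs fill at most $0.1$ of the residual $3$. Thus $t_D$ has volume in $[2.9,3]$ on $D$. The same holds for $t_E$ on $E$ and $t_F$ on $F$.

**Step 4: one hub is met by three migrating core jobs.** Let $Z\in\{A,B\}$ be the hub *not* met by $w$. Its core volume $V$ satisfies
$$174.9\le V\le176,$$
since $R_A,R_B\in[175,176]$ and the extra jobs total at most $0.1$. This volume comes from $\ell$ and from those of $t_D,t_E,t_F$ that meet $Z$; call the latter *tags*.

* Three tags would contribute at least $200-9=191>176$.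
* At most one tag gives volume at most $80+80=160<174.9$.

So there are exactly two tags. Let $t,u$ denote them and also their sizes, with leaf volumes $a,b\in[2.9,3]$; they have volumes $t-a$ and $u-b$ on $Z$. Let $s$ be the size of $\ell$. Its volume on $Z$ is
$$z=V-(t-a)-(u-b)\ \ge\ 174.9+5.8-t-u=180.7-t-u. \tag{2}$$

**Step 5: two of the three go in the same direction.** Each of $t,u,\ell$ migrates exactly once, between $Z$ and another machine. So two of them both leave $Z$ or both enter $Z$. Reversing time changes no volume, so by (F2) we may assume that both leave $Z$. Lemma 1 with $C-d=100$ now says: the volume on $Z$ of the one finishing earlier there, plus the full size of the one finishing later, is at most $100$. We check every possibility. The two tags are interchangeable, and any two core jobs have total size at least $66+67=133$.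

* *Both are tags; say $t$ finishes later.* The sum is $(u-b)+t\ge133-3=130$.
* *The link and a tag $t$, with $t$ finishing later.* By (2) the sum is $z+t\ge180.7-u\ge100.7$.
* *The link and a tag $t$, with the link finishing later.* The sum is $(t-a)+s\ge133-3=130$.

Each of these exceeds $100$, which contradicts Lemma 1. So every schedule of makespan $1000$ has at least $m$ migrations, and Section 6 shows that $m$ is attained. This proves Theorem 1. $\blacksquare$

## 8. Four machines: rigid and flexible jobs, and filling both ends of the line

Now let $m=4$, and let $S$ be a schedule in $[0,C]$. If $S$ has no migration, there is nothing to do. Otherwise use Section 4: $q=C-d>0$, heavy jobs stay on their machines, idle time becomes dummy light jobs, and we number the machines so that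
$$r_1\le r_2\le r_3\le r_4,\qquad R:=r_1+r_2+r_3+r_4 .$$
In $S$ the light volume on $M_i$ is exactly $r_i$, so the light jobs total $R$. **From now on "job" means light job**, so always $p+d\le C$. We look for a schedule in $[0,C]$ with at most three migrations.

**Definition (flexible, rigid).** A job is *flexible* if $p+2d\le C$ and *rigid* otherwise.

*Example.* For $C=10$ and $d=3$, a job of size $5$ is rigid, a job of size $4$ is flexible, and a job of size $8$ is heavy. For $C=1000$ and $d=900$ every light job is rigid.

By (F1) a rigid job migrates at most once in $S$, so it meets at most two machines there. We use three tools.

**(O1)** *A rigid job has size at most the sum of the residuals of the (at most two) machines it meets in $S$. If $p>r_2+r_4$, it meets exactly $M_3$ and $M_4$, and $p\le r_3+r_4$.* The first claim holds because the light volume on $M_i$ is $r_i$. For the second, a single residual is at most $r_4$, and a pair containing $M_1$ or $M_2$ has sum at most $r_2+r_4$. For instance, with residuals $1,2,5,6$, a rigid job of size $9>8$ must meet exactly $M_3$ and $M_4$.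

**(O2)** *If a set $T$ of jobs has total less than $r_i$, then $M_i$ is met in $S$ by a job outside $T$,* because $T$ cannot supply the volume $r_i$.

**(Acc)** *If jobs of size at most $s$ have total at least $\rho\ge0$, some subset of them has sum in $[\rho,\rho+s]$.* Add jobs one by one and stop as soon as the sum is at least $\rho$.

We shall apply Lemma 2 with the heavy jobs fixed and $\rho_a$ the residual of $N_a$. **A wrap is valid if all jobs use at most two machines, except that flexible jobs may use three.** The danger is a rigid job covering an interior segment. The next lemma excludes it by controlling the two ends of the line.

**Lemma 3 (both ends).** Let the machines be ordered with residuals $\rho_1,\rho_2,\rho_3,\rho_4$. If there are disjoint job sets $E_1,E_2$ with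
$$\sum_{E_1}p\in[\rho_1,\rho_1+\rho_2],\qquad \sum_{E_2}p\in[\rho_4,\rho_3+\rho_4],$$
then there is a schedule in $[0,C]$ with at most three migrations.

*Proof.* Place $E_1$ first, $E_2$ last, and the other jobs between. The jobs of $E_1$ lie in segments $1,2$, and those of $E_2$ in segments $3,4$. The others lie in $[\rho_1,R-\rho_4]$, that is, in segments $2,3$. Every job uses at most two machines, so the wrap is valid. $\square$

The target windows have lengths $\rho_2$ and $\rho_3$. So we put the large residuals in the middle, and the standard order is
$$M_1,\ M_3,\ M_4,\ M_2,\qquad\text{with windows }[r_1,r_1+r_3]\text{ and }[r_2,r_2+r_4]. \tag{3}$$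
We split according to whether jobs of size at most $r_3$ are enough to hit the first window.

## 9. Case A: the jobs of size at most $r_3$ have total at least $r_1$

**Step A1: reduce to one very large job.** By (Acc) with $\rho=r_1$ and $s=r_3$, choose $E_1$ among the jobs of size at most $r_3$ with sum in $[r_1,r_1+r_3]$. Let $U$ be the set of remaining jobs; its total is at least $R-r_1-r_3=r_2+r_4$. We look for $E_2\subseteq U$ in the second window of (3).

* If the jobs of $U$ of size at most $r_4$ total at least $r_2$, (Acc) gives $E_2\subseteq U$ with sum in $[r_2,r_2+r_4]$, and Lemma 3 finishes.
* If $U$ contains a job of size in $(r_4,r_2+r_4]$, this job alone serves as $E_2$, since $r_4\ge r_2$, and Lemma 3 finishes.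

Otherwise the jobs of $U$ of size at most $r_4$ total less than $r_2$, and all other jobs of $U$ exceed $r_2+r_4$. At least one such job exists, because $U$ has total at least $r_2+r_4$. There are not two, since then, together with $E_1$,
$$R>r_1+2r_2+2r_4\ge r_1+r_2+r_3+r_4=R .$$
Call the unique one $n$, and put $Q=R-p_n$, the total of all other jobs. From $p_n>r_2+r_4$ we get
$$r_1\le\sum_{E_1}p\le Q<r_1+r_3. \tag{4}$$

**Step A2: $n$ is flexible.** Here $n$ may use three machines, so we put it at the end. Take the order $M_1,M_3,M_4,M_2$ and the jobs in the order $E_1$, the rest, $n$. By (4) the jobs of $E_1$ lie in $M_1\cup M_3$, and the rest lie within $[r_1,Q]$, that is, in $M_3$. The job $n$ starts at $Q\ge r_1$, so it uses at most the three machines $M_3,M_4,M_2$. The wrap is valid.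

**Step A3: $n$ is rigid; put it on $M_3\cup M_4$.** By (O1), $n$ meets exactly $M_3,M_4$ in $S$, and $p_n\le r_3+r_4$. Hence $Q\ge r_1+r_2$. We now use the order $M_1,M_2,M_3,M_4$ with $n$ last. It occupies $[Q,R]$ and lies in $M_3\cup M_4$. All other jobs lie in $[0,Q]$, and by (4) $Q<r_1+r_3\le r_1+r_2+r_3$, so they lie in $M_1\cup M_2\cup M_3$. It remains to keep rigid jobs from covering all of $M_2$ together with parts of both neighbors.

* *Some set $E$ of jobs other than $n$ has sum in $[r_1,r_1+r_2]$.* Place $E$ first. Then $E$ lies in $M_1\cup M_2$, and the other jobs before $n$ lie in $M_2\cup M_3$. The wrap is valid.

* *There is no such set.* By (Acc) with $\rho=r_1$, $s=r_2$, the jobs $\ne n$ of size at most $r_2$ total less than $r_1$. A job $\neq n$ of size in $(r_2,r_1+r_2]$ would by itself be such a set, since $r_2\ge r_1$. So all other jobs $\ne n$ exceed $r_1+r_2$.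

 *Suppose one of these larger jobs, $b$, is flexible.* Place it first. Since $p_b\le Q<r_1+r_2+r_3$, it lies in $M_1\cup M_2\cup M_3$, which is allowed. The rest before $n$ starts at $p_b>r_1+r_2$ and lies in $M_3$. The wrap is valid.

 *Suppose all of them are rigid.* Here the schedule $S$ has to help. Let $T$ be the set of jobs $\ne n$ of size at most $r_2$; its total is less than $r_1\le r_2$. By (O2), $M_1$ and $M_2$ are each met in $S$ by a job outside $T$, and this job is not $n$, which meets only $M_3,M_4$. So there are jobs $e_1,e_2\ne n$ of size greater than $r_1+r_2$ meeting $M_1$ and $M_2$ respectively. They are distinct, because a rigid job meeting both $M_1$ and $M_2$ has size at most $r_1+r_2$ by (O1). By (4), $p_{e_1}+p_{e_2}\le Q<r_1+r_3$. Hence $r_1<p_{e_1}<r_1+r_3$. Also $r_2<p_{e_2}<r_1+r_3-p_{e_1}<r_3-r_2\le r_3\le r_2+r_4$. So $E_1=\{e_1\}$ and $E_2=\{e_2\}$ hit the windows of (3), and Lemma 3 applies.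

Case A is complete.

## 10. Case B: the jobs of size at most $r_3$ have total $\sigma<r_1$

Call the jobs of size at most $r_3$ *tiny* and the others *big*. Since $\sigma<r_1\le r_i$ for every $i$, (O2) shows that **every machine is met in $S$ by a big job**. Also $r_1>0$.

### 10.1 All big jobs are rigid

**Step B1: some big job joins two of the three smaller machines.** Suppose a big job $e$ meets $M_i$ and $M_j$ in $S$ with $\{i,j\}\subset\{1,2,3\}$, $i\neq j$; let $k$ be the third index in $\{1,2,3\}$. Then $r_i\le r_3<p_e\le r_i+r_j$ by (O1). Some big job $f$ meets $M_k$, and $f\ne e$ because $e$ meets only $M_i,M_j$. Since $f$ meets at most one machine besides $M_k$, (O1) gives $p_f\le r_k+r_4$; also $p_f>r_3\ge r_k$. Lemma 3 with order $M_i,M_j,M_4,M_k$ and $E_1=\{e\}$, $E_2=\{f\}$ applies.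

**Step B2: otherwise $S$ contains a star.** Let $i\le3$. A big job meeting $M_i$ has size greater than $r_3\ge r_i$, so it must meet another machine. By assumption that is not one of $M_1,M_2,M_3$, and the job is rigid. So it meets exactly $M_i$ and $M_4$, and migrates once. Hence there are three distinct big jobs, one for each $i=1,2,3$, each migrating exactly once, between $M_i$ and $M_4$. This is the situation of Section 5, where wraps can fail, so we build the star directly. We need inequality (1) for it, and we take it from $S$.

Two of the three jobs have the same direction. By (F2) (which changes neither the instance nor the residuals) we may assume that two of them leave $M_4$. Call them $u,v$, where $v$ finishes on $M_4$ later, and let $w$ be the third. Let $y_u$ be the volume of $u$ off $M_4$; it lies on a single machine among $M_1,M_2,M_3$, so $y_u\le r_3$. Lemma 1 gives $(p_u-y_u)+p_v\le C-d$, and therefore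
$$p_u+p_v-r_3\le C-d. \tag{5}$$

**Step B3: the star schedule.** The idea is to let $u$, which goes first on $M_4$, leave as little there as possible: we give it the whole residual of $M_3$. Define

* $u$: $M_4$ during $[0,\,p_u-r_3]$, then $M_3$ during $[C-r_3,\,C]$. The gap is $C-p_u\ge d$.
* $v$: $M_4$ during $[p_u-r_3,\ p_u-r_3+p_v-r_1]$, then $M_1$ during $[C-r_1,\,C]$. The gap is $C-(p_u+p_v-r_3)\ge d$ by (5).
* $w$: $M_2$ during $[0,\,r_2]$, then $M_4$ during $[C-(p_w-r_2),\,C]$. The gap is $C-p_w\ge d$.
* All other light jobs: on $M_4$, without migration.

All pieces have positive length, since big jobs exceed $r_3$ and $r_1>0$. The residuals of $M_1,M_2,M_3$ are exactly used, so $M_4$ receives light volume $R-r_1-r_2-r_3=r_4\le C$. On $M_4$ the pieces of $u$ and $v$ form an initial interval, and the piece of $w$ is a final interval. Their total is at most $r_4\le C$, so they are disjoint. On each machine the total load is $C$, so the heavy jobs and, on $M_4$, the remaining light jobs fill the free time. This is a schedule in $[0,C]$ with three migrations.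

### 10.2 Some big job is flexible

Let $b$ be a smallest big job. Flexibility means $p\le C-2d$, so it passes to smaller jobs, and $b$ is flexible. We put $b$ at the beginning of the line and distinguish how far it reaches.

**Step B4: $p_b>r_1+r_3+r_4$.** The other jobs total $R-p_b<r_2\le r_3$, so they are all tiny, with total $\sigma<r_1$. We want $b$ to use all four machines, which needs $p_b+3d\le C$. If $p_b+3d>C$, then by (F1) $b$ meets at most three machines in $S$, and the fourth is filled by jobs of total $\sigma<r_1$, which is impossible. So $p_b+3d\le C$. Wrap in the order $M_1,M_3,M_4,M_2$ with $b$ first. The tiny jobs lie in $M_2$, and $b$ satisfies the condition of Lemma 2 with $k=3$. Lemma 2 applies.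

**Step B5: $r_1+r_3\le p_b\le r_1+r_3+r_4$.** Take the order $M_1,M_3,M_4,M_2$ with $b$ first. Then $b$ uses at most three machines, and all other jobs lie in $M_4\cup M_2$. The wrap is valid.

**Step B6: $p_b<r_1+r_3$.** Since $p_b>r_3\ge r_1$, the set $\{b\}$ hits the first window of (3).

If another big job has size at most $r_2+r_4$, its size is greater than $r_3\ge r_2$, so it hits the second window. Lemma 3 applies with $E_1=\{b\}$.

Otherwise all big jobs other than $b$ exceed $r_2+r_4$. At least one exists, because the jobs other than $b$ total $R-p_b>r_2+r_4\ge r_1>\sigma$. There are not two, since then
$$R>p_b+2r_2+2r_4>r_3+2r_2+2r_4\ge R,$$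
where the last inequality holds because $r_2+r_4\ge r_1$. Call the unique one $f$. The jobs are now exactly $b$, the tiny ones, and $f$, and
$$r_1<p_b\le R-p_f<r_1+r_3. \tag{6}$$

* *$f$ is flexible.* Take the order $M_1,M_3,M_4,M_2$ and the jobs $b$, tiny jobs, $f$. By (6), $b$ lies in $M_1\cup M_3$. The tiny jobs lie between $p_b>r_1$ and $R-p_f<r_1+r_3$, hence in $M_3$. The job $f$ starts at $R-p_f>r_1$, so it uses at most three machines. The wrap is valid.

* *$f$ is rigid.* Since $p_f>r_2+r_4$, (O1) gives $p_f\le r_3+r_4$, so $r_1+r_2\le R-p_f<r_1+r_3\le r_1+r_2+r_3$. Take the order $M_1,M_2,M_3,M_4$ and the jobs $b$, tiny jobs, $f$. Then $b$ lies in $M_1\cup M_2\cup M_3$ and is flexible. The tiny jobs start at $p_b>r_1$ and end at $R-p_f<r_1+r_2+r_3$, so they lie in $M_2\cup M_3$. The job $f$ starts at $R-p_f\ge r_1+r_2$, so it lies in $M_3\cup M_4$. The wrap is valid.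

All cases are covered. Deleting the dummy jobs adds no migration. So there is a schedule in $[0,C]$ with at most three migrations, and Theorem 2 is proved. $\blacksquare$

## 11. The minimum is attained on four machines, and the classification

The conjecture speaks of a schedule of *minimum* makespan, so for $m=4$ we also check that a minimum exists. We need the standard feasibility criterion for preemptive jobs with release times and deadlines on one machine.

**Lemma 4.** Let finitely many tasks on one machine have windows $[\alpha,\beta]$ and volumes $v>0$, with preemption allowed. They can all be processed inside their windows if and only if for all $a\le b$ the tasks whose windows lie inside $[a,b]$ have total volume at most $b-a$.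

*Proof.* Necessity is clear. For sufficiency, always process, among the released unfinished tasks, one of earliest deadline. Decisions change only at releases and completions, so there are finitely many pieces. Suppose some task $J$ with deadline $b$ is unfinished at time $b$. Let $a\le b$ be the latest time such that just before $a$ the machine was idle or processed a task with deadline greater than $b$; if there is no such time, let $a$ be a time before all releases, limited below by the first release of a task with deadline at most $b$.

In the first case, just before $a$ no task with deadline at most $b$ was released and unfinished. So $J$, and all tasks with deadline at most $b$ processed during $[a,b]$, have windows inside $[a,b]$. In the second case $a$ is the first release of a task with deadline at most $b$, and the same holds trivially. During $[a,b]$ the machine works all the time on such tasks, and $J$ still has volume left. So the tasks with windows inside $[a,b]$ have total volume greater than $b-a$, a contradiction. $\square$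

**The limit argument.** In a schedule, group the pieces of a job between consecutive migrations into a *visit*. Record for each visit its machine, its window $[\alpha,\beta]$ from the start of its first piece to the end of its last piece, and its volume $v$. The *pattern* of a schedule is the list, for each job, of the machines of its visits in order. With at most three migrations there are finitely many patterns. For a fixed pattern, every schedule in $[0,C]$ gives data satisfying the following conditions.

1. $0\le\alpha\le\beta\le C$ for each visit, and the volumes $v\ge0$ of the visits of job $j$ add up to $p_j$.
2. For consecutive visits of a job with windows $[\alpha,\beta]$ and $[\alpha',\beta']$, $\alpha'\ge\beta+d$.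
3. On each machine and for all $a\le b$, the visits whose windows lie inside $[a,b]$ have total volume at most $b-a$.

Conversely, data satisfying these conditions give a schedule in $[0,C]$ with at most as many migrations as the pattern has. Discard the visits of volume $0$. The remaining visits of a job are still separated by at least $d$. Discarding a visit between two others replaces two migrations by one, or by none if the two others are on the same machine; discarding a first or last visit removes a migration. Then apply Lemma 4 on each machine.

Let $C^*$ be the infimum of the makespans. By Theorem 2 there are schedules with at most three migrations and makespans tending to $C^*$. Pass to a subsequence with a fixed pattern and convergent data. Conditions 1 and 2 hold in the limit, with $C=C^*$. For condition 3, fix $a\le b$ and $\varepsilon>0$. The visits whose limit windows lie inside $[a,b]$ eventually have windows inside $[a-\varepsilon,b+\varepsilon]$, so their total volume is at most $b-a+2\varepsilon$. Let the schedules converge, and then let $\varepsilon\to0$. So the limit data give a schedule of makespan $C^*$ with at most three migrations.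

**Proof of the Corollary.** For $m=1$ no migration is possible, and processing the jobs without idle time is optimal. For $m=2$ and $m=3$ the conjecture is the content of the facts recalled in Section 2. For $m=4$ it follows from Theorem 2 and the limit argument. For $m\ge5$ it fails by Theorem 1; for $m=5$ explicitly with $d=900$ and jobs $825,824,997,997,997,80,80,67,67,66$, where the minimum makespan is $1000$ and every schedule attaining it has at least $5$ migrations. $\blacksquare$
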